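\title{Provability of Positive Sentences in Minimal Predicate Logic Is Elementary}

\begin{abstract}
A first-order formula built from atoms by $\to$ and $\forall$ is positive if all its quantifiers occur positively. Provability of positive sentences in minimal logic is decidable and hard for co-2-NEXPTIME, and it has been conjectured that the nested local environments created during proof search can represent arbitrary hereditarily finite sets, which would lead to a non-elementary lower bound. We show that no such lower bound exists. Every unprovable positive sentence has a refutation certificate of doubly exponential size, so provability is in co-2-NEXPTIME and is complete for this class. For every fixed quantifier depth $d\ge 1$ the problem is co-NEXPTIME-complete. The proof treats environments as labeled trees compared by homomorphisms, and it lets the opponent in the proof-search game work with environments that are saturated for the current goal and retract to them whenever possible.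
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

We consider first-order formulas built from atomic formulas $P(x_1,\dots,x_k)$, $k\ge 0$, by $\to$ and $\forall$ alone. There are no function symbols and no constants, so the only terms are variables. Each occurrence of $\forall$ in a formula is positive or negative: the outer $\forall x$ of $\forall x\,\varphi$ is positive; the occurrences in $\varphi$ keep their sign in $\forall x\,\varphi$ and in $\psi\to\varphi$; the occurrences in $\psi$ change their sign in $\psi\to\varphi$. A formula is \emph{positive} if all its occurrences of $\forall$ are positive. For example, $((\forall x\,P(x))\to q)\to q$ is positive and $(\forall x\,P(x))\to q$ is not. The problem studied here is: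
\begin{quote}
given a positive sentence $\Phi$, is $\Phi$ provable in minimal logic?
\end{quote}
The rules of minimal logic are recalled in Section~\ref{sec:search}.

In classical logic the question is easy. The prenex laws turn a positive sentence into $\forall\vec x\,\varphi$ with $\varphi$ quantifier-free, and this sentence is valid exactly when $\varphi$ is a propositional tautology in its atoms. In minimal logic a quantifier in the premise of an assumption cannot be moved to the front. Proof search still never has to instantiate a universal assumption, because positivity keeps $\forall$ out of the head of every assumption. But an assumption such as $(\forall x\,(\chi(x)\to W(x)))\to q$ may be used many times, and each use creates a fresh variable $a$ that comes with its own assumption $\chi(a)$ and may collect further ones later: a \emph{local environment}, separated from the environments of the other fresh variables. Under nested quantifiers the local environments are nested. Two environments with the same contents are interchangeable, so a state of the search is a set of assumptions together with a set of sub-environments, each of which is a set of assumptions together with a set of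 sub-environments, and so on down to the quantifier depth $d$. Counting such objects gives a tower of exponentials whose height grows with $d$.

This matches the background described in \cite{HPQ}. Provability of positive formulas is decidable (a result of Mints), and the known decision algorithms give only a non-elementary upper bound. The problem is hard for co-2-NEXPTIME, even with unary predicates only. The paper \cite{HPQ} states: ``With the unbounded depth of quantification, such local environments may, in principle, represent arbitrary hereditarily finite sets. We conjecture that this actually can be done.'' The intended consequence is that the problem is not \emph{elementary}, that is, that no decision algorithm runs in time bounded by a tower of exponentials of fixed height in the size of the input. We show that this consequence is false.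

\subsection{Results}

NEXPTIME and 2-NEXPTIME are the classes of problems decidable by a nondeterministic machine in time $2^{p(n)}$ and $2^{2^{p(n)}}$, respectively, for some polynomial $p$; the prefix ``co-'' denotes the class of complements. Throughout, $n$ is the number of symbol occurrences in the input sentence $\Phi$ and $d$ is its \emph{quantifier depth}, the maximal nesting depth of $\forall$ in $\Phi$. Thus $n\ge d+1$.

\begin{theorem}\label{thm:upper}
Non-provability in minimal logic of positive $(\forall,\to)$-sentences is decidable in nondeterministic time $2^{(n+1)^{O((d+1)^2)}}$. Hence provability of positive sentences is in co-2-NEXPTIME, and it is decidable in deterministic time $2^{2^{2^{p(n)}}}$ for a polynomial $p$. In particular it is elementary.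
\end{theorem}

\begin{theorem}\label{thm:complete}
\begin{enumerate}
\item[(i)] Given the co-2-NEXPTIME-hardness from \cite{HPQ}, provability of positive sentences is co-2-NEXPTIME-complete.
\item[(ii)] For every fixed $d\ge1$, provability of positive sentences of quantifier depth at most $d$ is co-NEXPTIME-complete; hardness holds already for depth $1$ and predicates of arity at most $1$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:upper} uses no lower-bound result. Our metatheory is classical.

\subsection{Outline of the proof}

Proof search is a game between a Prover, who chooses an assumption whose target is the current goal, and a Refuter, who chooses one of its premises. A state consists of a labeled tree (the environment) and a goal (Section~\ref{sec:search}). A homomorphism of environments carries derivations along, so Refuter may always pretend that the environment is larger than it is, as long as the goal stays unprovable. A finite family of such pretended states that is closed under Prover's moves is a certificate of unprovability (Section~\ref{sec:cert}), and Theorem~\ref{thm:upper} reduces to finding a small one.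

Refuter pretends as much as possible: he uses environments that are \emph{complete} for the current goal, which means that every extension not proving the goal retracts onto them (Section~\ref{sec:complete}). After each move he retracts to an earlier environment if he can, and otherwise passes to a new complete one (Section~\ref{sec:contexts}). An environment to which he can no longer retract has had all its goals become provable, so these goals cannot come back. Since only $n$ goals live at any one node, the environments in use form a tree of depth less than $(n+1)^{d+1}$ (Section~\ref{sec:depth}). The complete environments may themselves be large, but only a small part of each is needed (Section~\ref{sec:select}). The size of that part obeys a recursion on the height of nodes in which each level raises the previous bound to a power of exponential size, where the naive count exponentiates it. After $d$ levels the bound is doubly exponential. Section~\ref{sec:fixed} treats fixed depth.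

\section{Proof search in environments}\label{sec:search}

\subsection{Minimal logic}

For the connectives $\to$ and $\forall$, derivability of a formula from a set $\Delta$ of formulas in minimal logic is generated by five rules. Every member of $\Delta$ is derivable from $\Delta$. If $\varphi$ is derivable from $\Delta\cup\{\psi\}$, then $\psi\to\varphi$ is derivable from $\Delta$ ($\to$-introduction). If $\psi\to\varphi$ and $\psi$ are derivable from $\Delta$, so is $\varphi$ ($\to$-elimination). If $\varphi[y/x]$ is derivable from $\Delta$ and $y$ is free neither in $\Delta$ nor in $\forall x\,\varphi$, then $\forall x\,\varphi$ is derivable from $\Delta$ ($\forall$-introduction). If $\forall x\,\varphi$ is derivable from $\Delta$, so is $\varphi[y/x]$ for every variable $y$ ($\forall$-elimination). A sentence is \emph{provable} if it is derivable from $\emptyset$.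

A \emph{Kripke model} consists of a partially ordered set of worlds $w$, nonempty domains $D(w)$ with $D(w)\subseteq D(w')$ for $w\le w'$, and for each $w$ a set of atoms with parameters in $D(w)$ that are \emph{forced} at $w$, again increasing in $w$. Forcing extends to all formulas: $w\Vdash\psi\to\varphi$ if every $w'\ge w$ with $w'\Vdash\psi$ has $w'\Vdash\varphi$, and $w\Vdash\forall x\,\varphi$ if $w'\Vdash\varphi[a/x]$ for all $w'\ge w$ and $a\in D(w')$. We use two textbook facts: forcing is monotone in $w$, and a provable sentence is forced at every world of every Kripke model.

\subsection{Queries, hypotheses and sorts}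

Fix a positive sentence $\Phi$ and rename its bound variables so that each variable is bound once. By induction on formulas, the positive formulas are the $G$-formulas, and the formulas whose quantifiers are all negative are the $H$-formulas, of the grammar
\[
G::=P(\vec x)\mid H\to G\mid \forall x\,G,\qquad\qquad H::=P(\vec x)\mid G\to H .
\]
So an $H$-formula has the form $\psi=\varphi_1\to\dots\to\varphi_m\to\alpha$ with $m\ge0$, where the \emph{premises} $\varphi_i$ are $G$-formulas and the \emph{target} $\alpha$ is an atom. A $G$-formula, read along its rightmost branch, is a sequence of quantifiers and $H$-formulas, its \emph{spine}, followed by an atom, its \emph{target}. For instance, $\forall x(\psi_1\to\forall y(\psi_2\to\psi_3\to\alpha))$ has spine $\forall x,\psi_1,\forall y,\psi_2,\psi_3$ and target $\alpha$.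

From now on we speak of occurrences in $\Phi$. The \emph{queries} and \emph{hypotheses} of $\Phi$ are defined together: $\Phi$ is a query, the $H$-formulas on the spine of a query are hypotheses, and the premises of a hypothesis are queries. There are at most $n$ atom occurrences, and at most $n$ hypotheses since different hypotheses have different targets.

The \emph{sorts} are the bound variables of $\Phi$ and a root sort $\varepsilon$. The \emph{sort $\sigma(o)$ of an occurrence} $o$ is the innermost variable in whose scope $o$ lies, or $\varepsilon$ if there is none. The \emph{parent} of the sort $x$ is the sort of the occurrence $\forall x\,\varphi$. The sorts form a tree of depth $d$, and the free variables of $o$ are among $\sigma(o)$ and its ancestors. A hypothesis, its premises and its target have the same sort.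

\subsection{Environments and goals}

\begin{definition}\label{def:env}
An \emph{environment} $\mathcal E$ is a finite rooted tree with node set $N(\mathcal E)$ and root $\varepsilon$, in which every node $a$ has a sort and a \emph{label} $\Gamma_{\mathcal E}(a)$. The root has sort $\varepsilon$ and is the only such node; the parent of a node of sort $x$ has the parent sort of $x$; and $\Gamma_{\mathcal E}(a)$ is a set of hypotheses of the same sort as $a$.
\end{definition}

Nodes are the fresh variables created by the search, and the label of $a$ lists the assumptions whose scope was opened at $a$. Every environment has depth at most $d$. The \emph{height} of a node of depth $e$ is $\operatorname{ht}(a)=d-e$. We write $a\preceq c$ if $a$ is an ancestor of $c$ or equal to it, put $\langle a\rangle=\{c:a\preceq c\}$, and call $a,c$ \emph{comparable} if $a\preceq c$ or $c\preceq a$.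

We say that $\mathcal F$ \emph{extends} $\mathcal E$, written $\mathcal E\subseteq\mathcal F$, if $N(\mathcal E)\subseteq N(\mathcal F)$, the root, the parents and the sorts agree on $N(\mathcal E)$, and $\Gamma_{\mathcal E}(a)\subseteq\Gamma_{\mathcal F}(a)$ for $a\in N(\mathcal E)$. Then $N(\mathcal E)$ is closed under ancestors in $\mathcal F$. If $S\subseteq N(\mathcal E)$ is nonempty and closed under ancestors, $\mathcal E|S$ is the environment on $S$ with the labels of $\mathcal E$.

Let $b$ be a node and $o$ an occurrence of the same sort. Each free variable $y$ of $o$ is the sort of exactly one node $y^b\preceq b$, and $o^b$ denotes the formula obtained from $o$ by replacing each free $y$ by $y^b$; nodes serve as variables. The \emph{goals} of $\mathcal E$ are the atoms $\alpha^b$ with $\alpha$ an atom occurrence and $b\in N(\mathcal E)$ of sort $\sigma(\alpha)$. The \emph{location} $\operatorname{loc}(g)$ of a goal $g$ is the deepest node occurring in $g$, or $\varepsilon$ if no node occurs in it. Thus $\operatorname{loc}(\alpha^b)\preceq b$, and all nodes occurring in $g$ are ancestors of $\operatorname{loc}(g)$ or equal to it.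

\begin{lemma}\label{lem:goals}
At most $n$ goals have a given location $a$.
\end{lemma}

\begin{proof}
If $\operatorname{loc}(\alpha^b)=a$, then every node $y^b$ in $\alpha^b$ is the unique node $\preceq a$ of sort $y$. So $\alpha^b$ is determined by $a$ and the atom occurrence $\alpha$.
\end{proof}

This is where the shape of the language enters the upper bound. Since there are no function symbols and no universal assumptions to instantiate, the arguments of a goal lie on one branch of the environment. An assumption $\forall y\forall z\,\psi(y,z)$ could be instantiated at two unrelated nodes, and a goal would no longer have a location.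

Let $\varphi$ be a query and $b\in N(\mathcal E)$ a node of sort $\sigma(\varphi)$, and let $\forall x_1,\dots,\forall x_q$ be the quantifiers on the spine of $\varphi$, so $0\le q\le d$. The environment $\mathcal E[\varphi,b]$ extends $\mathcal E$ by a \emph{chain} of fresh nodes $a_1,\dots,a_q$, where $a_i$ has sort $x_i$ and is a child of $a_{i-1}$, with $a_0=b$; each hypothesis on the spine of $\varphi$ is added to the label of the node $a_i$ of its sort. The \emph{target goal} of $\mathcal E[\varphi,b]$ is $\alpha^{a_q}$, where $\alpha$ is the target of $\varphi$.

\begin{definition}\label{def:search}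
A \emph{move} in $\mathcal E$ is a pair $(b,\psi)$ with $\psi\in\Gamma_{\mathcal E}(b)$; if $\psi$ has target $\alpha$, the \emph{target} of the move is the goal $\alpha^b$. A \emph{derivation} of $g$ in $\mathcal E$ consists of a move $(b,\psi)$ with target $g$ and, for each premise $\varphi$ of $\psi$, a derivation of the target goal in $\mathcal E[\varphi,b]$. Derivations are finite trees and have a height. We write $\mathcal E\vdash g$ if $g$ has a derivation in $\mathcal E$, and $\mathcal E\vdash\varphi^b$ if the target goal of $\mathcal E[\varphi,b]$ has a derivation there. Let $\mathcal E_\emptyset$ be the root with empty label, $\mathcal E_\Phi=\mathcal E_\emptyset[\Phi,\varepsilon]$, and let $\gamma_0$ be its target goal.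
\end{definition}

In the language of games, Prover chooses a move whose target is the current goal and Refuter chooses one of its premises. Prover wins when she makes a move without premises; Refuter wins if she has no move or the play is infinite.

\subsection{Homomorphisms}

A \emph{homomorphism} $h:\mathcal E\to\mathcal E'$ is a map of nodes that preserves the root, parents and sorts and satisfies $\Gamma_{\mathcal E}(a)\subseteq\Gamma_{\mathcal E'}(h(a))$ for all $a$. It preserves depth and $\preceq$. Hence $h(\langle a\rangle)\subseteq\langle h(a)\rangle$, a proper descendant of $a$ goes to a proper descendant of $h(a)$, the image of an ancestor-closed set is ancestor-closed, and applying $h$ to the nodes of a goal gives $h(\alpha^b)=\alpha^{h(b)}$. An inclusion $\mathcal E\subseteq\mathcal F$ is a homomorphism.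

\begin{lemma}\label{lem:hom}
If $h:\mathcal E\to\mathcal E'$ is a homomorphism and $\mathcal E\vdash g$, then $\mathcal E'\vdash h(g)$ by a derivation of no larger height.
\end{lemma}

\begin{proof}
Induction on the height. A move $(b,\psi)$ in $\mathcal E$ with target $g$ gives the move $(h(b),\psi)$ in $\mathcal E'$ with target $h(g)$. For each premise $\varphi$ of $\psi$, sending the $i$-th fresh node to the $i$-th fresh node extends $h$ to a homomorphism $\mathcal E[\varphi,b]\to\mathcal E'[\varphi,h(b)]$ that takes target goal to target goal.
\end{proof}

In particular the choice of fresh nodes does not matter, and $\mathcal F\nvdash g$ implies $\mathcal E\nvdash g$ for every $\mathcal E\subseteq\mathcal F$ of which $g$ is a goal.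

\begin{lemma}\label{lem:adequate}
$\Phi$ is provable in minimal logic if and only if $\mathcal E_\Phi\vdash\gamma_0$.
\end{lemma}

\begin{proof}
($\Leftarrow$) Let $\Delta(\mathcal E)=\{\psi^b:\psi\in\Gamma_{\mathcal E}(b)\}$. First observe: if the target goal of $\mathcal E[\varphi,b]$ is derivable in minimal logic from $\Delta(\mathcal E[\varphi,b])$, then $\varphi^b$ is derivable from $\Delta(\mathcal E)$. Indeed, $\Delta(\mathcal E[\varphi,b])$ is $\Delta(\mathcal E)$ together with the instances of the spine hypotheses. Go through the spine from right to left, applying $\to$-introduction at each hypothesis and $\forall$-introduction with the variable $a_i$ at $\forall x_i$. The side condition holds because $a_i$ is fresh and occurs only in instances of hypotheses to the right of $\forall x_i$, which have been discharged already. Now induction on the height shows that $\mathcal E\vdash g$ implies derivability of $g$ from $\Delta(\mathcal E)$: for the first move $(b,\psi)$, each $\varphi_i^b$ is derivable by the induction hypothesis and the observation, and $\to$-elimination applied to $\psi^b$ gives $g$. The observation for $\mathcal E_\emptyset[\Phi,\varepsilon]$ yields $\Phi$.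

($\Rightarrow$) Consider the Kripke model whose worlds are the environments with nodes in a fixed countably infinite set containing $\varepsilon$, ordered by extension, with domain $N(\mathcal E)$ at $\mathcal E$, and in which $\mathcal E$ forces the atom $g$ if and only if $\mathcal E\vdash g$. This is monotone by Lemma~\ref{lem:hom}. We prove by simultaneous induction on the size of the formula:
\begin{enumerate}
\item[(a)] if $\psi\in\Gamma_{\mathcal E}(b)$, then $\mathcal E\Vdash\psi^b$;
\item[(b)] if $\varphi$ is a query of the sort of $b$ and $\mathcal E\Vdash\varphi^b$, then $\mathcal E\vdash\varphi^b$.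
\end{enumerate}
For (a), let $\psi=\varphi_1\to\dots\to\varphi_m\to\alpha$. By monotonicity it suffices to show that every $\mathcal E'\supseteq\mathcal E$ forcing all $\varphi_i^b$ forces $\alpha^b$. By (b), $\mathcal E'\vdash\varphi_i^b$ for all $i$, so the move $(b,\psi)$ gives $\mathcal E'\vdash\alpha^b$. For (b), the world $\mathcal E'=\mathcal E[\varphi,b]$ forces $\varphi^b$. Go through the spine from left to right, instantiating $\forall x_i$ by $a_i$ and detaching each hypothesis, whose instance is forced at $\mathcal E'$ by (a). At the end the target goal is forced at $\mathcal E'$, which means $\mathcal E\vdash\varphi^b$. If $\Phi$ is provable, it is forced at $\mathcal E_\emptyset$, and (b) gives $\mathcal E_\Phi\vdash\gamma_0$.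
\end{proof}

\begin{example}\label{ex:run}
The following sentence will accompany the whole proof. Let
\[
\chi=(P(x)\to q)\to(R(x)\to q)\to W(x),\qquad \theta=R(x)\to q,\qquad \psi=\bigl(\forall x\,(\chi\to\theta\to W(x))\bigr)\to q,
\]
and $\Phi=\psi\to q$. The sorts are $\varepsilon$ and $x$. The hypotheses are $\psi$, of sort $\varepsilon$, and $\chi$, $\theta$, $P(x)$, $R(x)$, of sort $x$, the last two coming from the premises of $\chi$; we write $P,R$ for them. The environment $\mathcal E_\Phi$ is the root with label $\{\psi\}$, and $\gamma_0=q$. The move $(\varepsilon,\psi)$ creates a node $a$ with label $\{\chi,\theta\}$ and the goal $W(a)$; the move $(a,\chi)$ lets Refuter add $P$ or $R$ at $a$, with goal $q$ again. The search can go on creating nodes forever.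

We claim: \emph{an environment $\mathcal F\supseteq\mathcal E_\Phi$ proves $q$ if and only if some node has both $\theta$ and $R$ in its label.} If $b$ is such a node, the moves $(b,\theta)$ and $(b,R)$ derive $q$. Otherwise $\mathcal F$ maps homomorphically to the environment $\mathcal E_0$ with root label $\{\psi\}$ and two children $c,c'$ labeled $\{\chi,\theta,P\}$ and $\{\chi,P,R\}$, so it suffices to show $\mathcal E_0\nvdash q$. Take a derivation of $q$ in $\mathcal E_0$ of least height. It cannot start with $(c,\theta)$, since no move has target $R(c)$. So it starts with $(\varepsilon,\psi)$ and continues with $(a,\chi)$, and its branch for the premise $P(x)\to q$ derives $q$ in $\mathcal E_0$ extended by $a$ with label $\{\chi,\theta,P\}$. Folding $a$ onto $c$ gives a lower derivation of $q$ in $\mathcal E_0$, a contradiction. In particular $\Phi$ is not provable.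
\end{example}

\section{Refutation certificates and the algorithm}\label{sec:cert}

The argument in Example~\ref{ex:run} used finitely many states, each answer of Refuter being mapped homomorphically into one of them. This is the general form of a witness for unprovability.

\begin{definition}\label{def:cert}
A \emph{certificate} for $\Phi$ is a finite set $\mathcal R$ of pairs $(\mathcal S,\gamma)$, with $\mathcal S$ an environment and $\gamma$ a goal of $\mathcal S$, such that
\begin{enumerate}
\item[(i)] there are $(\mathcal S,\gamma)\in\mathcal R$ and a homomorphism $h:\mathcal E_\Phi\to\mathcal S$ with $h(\gamma_0)=\gamma$;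
\item[(ii)] for every $(\mathcal S,\gamma)\in\mathcal R$ and every move $(b,\psi)$ in $\mathcal S$ with target $\gamma$ there are a premise $\varphi$ of $\psi$, a pair $(\mathcal S',\gamma')\in\mathcal R$ and a homomorphism $\mathcal S[\varphi,b]\to\mathcal S'$ that maps the target goal to $\gamma'$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:sound}
If $\Phi$ has a certificate, then $\Phi$ is not provable.
\end{lemma}

\begin{proof}
Suppose $\Phi$ is provable. By Lemmas~\ref{lem:adequate} and~\ref{lem:hom} and condition (i), $\mathcal S\vdash\gamma$ for some pair in $\mathcal R$. Among all such pairs take one with a derivation of least height. Condition (ii) for its first move and Lemma~\ref{lem:hom} give a pair in $\mathcal R$ with a lower derivation, a contradiction.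
\end{proof}

\begin{example}\label{ex:cert}
For the sentence of Example~\ref{ex:run} let $\mathcal S=\mathcal E_0|\{\varepsilon,c\}$ and let $\mathcal S'$ be $\mathcal S$ with a further child $a$ of the root labeled $\{\chi,\theta,P\}$. Then $\{(\mathcal S,q),(\mathcal S',W(a)),(\mathcal S,R(c))\}$ is a certificate. From $(\mathcal S,q)$ the move $(\varepsilon,\psi)$ leads into the second pair and the move $(c,\theta)$ to the third, both by inclusion. From the second pair the move $(a,\chi)$ leads back to the first by the premise $P(x)\to q$ and the map $a\mapsto c$. The third pair has no move.
\end{example}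

The main work is the converse of Lemma~\ref{lem:sound} with a bound on the size.

\begin{proposition}\label{prop:small}
Let $M=2^{(n+1)^{6(d+1)^2}}$. If $\mathcal E_\Phi\nvdash\gamma_0$, then $\Phi$ has a certificate with at most $M$ pairs, each with at most $M$ nodes.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:upper} from Proposition~\ref{prop:small}]
By Lemmas~\ref{lem:adequate} and~\ref{lem:sound} and Proposition~\ref{prop:small}, $\Phi$ is unprovable if and only if it has a certificate with at most $M$ pairs of at most $M$ nodes each. A nondeterministic machine guesses the pairs, the homomorphism for (i), and, for each pair and each of its at most $nM$ moves with the right target, the premise, the pair and the homomorphism for (ii). The guesses have total length polynomial in $M$, and checking them takes time polynomial in $M$, which is $2^{(n+1)^{O((d+1)^2)}}$. Since $d+1\le n$, we have $(n+1)^{O((d+1)^2)}\le 2^{O(n^3)}$, so non-provability is in 2-NEXPTIME. Trying all guesses decides provability in deterministic time $2^{2^{2^{p(n)}}}$ for a polynomial $p$.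
\end{proof}

Sections~\ref{sec:complete} to~\ref{sec:select} prove Proposition~\ref{prop:small}.

\section{Complete environments}\label{sec:complete}

To close up a certificate, Refuter must be able to fold the environment back onto one that he has used before. The following notion records whether this is still possible.

Let $\mathcal E\subseteq\mathcal F$. A \emph{retraction} of $\mathcal F$ onto $\mathcal E$ is a homomorphism $\mathcal F\to\mathcal E$ that is the identity on $N(\mathcal E)$. We say that $\mathcal E$ is \emph{alive in} $\mathcal F$ if such a retraction exists, and \emph{dead in} $\mathcal F$ otherwise. For example, $\mathcal E$ is dead in $\mathcal F$ as soon as $\mathcal F$ enlarges the label of a node of $\mathcal E$.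

\begin{definition}\label{def:complete}
Let $\gamma$ be a goal of $\mathcal E$. Then $\mathcal E$ is \emph{$\gamma$-complete} if $\mathcal E\nvdash\gamma$ and $\mathcal E$ is alive in every environment $\mathcal F\supseteq\mathcal E$ with $\mathcal F\nvdash\gamma$. We write $\operatorname{Comp}(\mathcal E)$ for the set of goals $\gamma$ for which $\mathcal E$ is $\gamma$-complete.
\end{definition}

Restricting a retraction gives (A1) below, composing two retractions gives (A2), and (A3) restates the definition. Let $\mathcal E\subseteq\mathcal G\subseteq\mathcal F$.
\begin{enumerate}
\item[(A1)] If $\mathcal E$ is alive in $\mathcal F$, it is alive in $\mathcal G$. Equivalently, if $\mathcal E$ is dead in $\mathcal G$, it is dead in $\mathcal F$.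
\item[(A2)] If $\mathcal E$ is alive in $\mathcal G$ and $\mathcal G$ is alive in $\mathcal F$, then $\mathcal E$ is alive in $\mathcal F$.
\item[(A3)] If $\mathcal E$ is dead in $\mathcal F$, then $\mathcal F\vdash\gamma$ for \emph{every} $\gamma\in\operatorname{Comp}(\mathcal E)$.
\end{enumerate}

The force of (A3) is visible for $d=0$. An environment is then a set $\Gamma$ of hypotheses, $\Gamma$ is alive in $\Gamma'$ only if $\Gamma=\Gamma'$, and $\Gamma$ is $\gamma$-complete if it is maximal among the sets not proving $\gamma$. Let Refuter keep a set $\Gamma$ that is complete for the current goal. After a move he chooses an unprovable premise and faces a set $\Gamma'\supseteq\Gamma$ and a goal $\beta$ with $\Gamma'\nvdash\beta$. If $\Gamma'=\Gamma$ and $\Gamma$ is $\beta$-complete he stays; otherwise he passes to a $\beta$-complete superset of $\Gamma'$, which is strictly larger than $\Gamma$. By (A3) the goals faced at $\Gamma$ are provable from then on, so they never return, and a play uses at most $n$ sets. For $d=0$ a similar bound follows from counting hypotheses. But for $d\ge 1$ a chain of environments, each dead in the next, can be long: add children with pairwise incomparable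 labels one at a time. Counting goals is the argument that survives, by Lemma~\ref{lem:goals}.

\begin{lemma}\label{lem:completion}
If $\mathcal E\nvdash\gamma$, there is a $\gamma$-complete environment $\mathcal E^*\supseteq\mathcal E$, called a \emph{$\gamma$-completion} of $\mathcal E$.
\end{lemma}

\begin{proof}
The \emph{type} of a node $a$ of an environment is the triple formed by its sort, its label, and the set of the types of its children. By induction on the height there are finitely many types. If $a$ in $\mathcal F$ and $a'$ in $\mathcal F'$ have the same type, there is a map from the subtree of $a$ to the subtree of $a'$ that sends $a$ to $a'$ and preserves parents, sorts and labels: for each child of $a$ choose a child of $a'$ of the same type and use induction.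

Let $X$ be the class of environments $\mathcal F\supseteq\mathcal E$ with $\mathcal F\nvdash\gamma$; it contains $\mathcal E$. Write $\mathcal F\le\mathcal F'$ if there is a homomorphism $\mathcal F\to\mathcal F'$ that is the identity on $N(\mathcal E)$. This is a preorder on $X$. The \emph{profile} of $\mathcal F$ assigns to each $a\in N(\mathcal E)$ the label $\Gamma_{\mathcal F}(a)$ and the set of types of those children of $a$ in $\mathcal F$ that are not in $N(\mathcal E)$. There are finitely many profiles, and if $\mathcal F,\mathcal F'$ have the same profile then $\mathcal F\le\mathcal F'$ by the previous paragraph. So the preorder has finitely many equivalence classes, and $X$ has maximal elements, that is, elements $\mathcal F_0$ such that $\mathcal F_0\le\mathcal F\in X$ implies $\mathcal F\le\mathcal F_0$. Let $\mathcal E^*$ be a maximal element with the least number of nodes.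

Let $\mathcal F\supseteq\mathcal E^*$ with $\mathcal F\nvdash\gamma$. Then $\mathcal F\in X$ and $\mathcal E^*\le\mathcal F$, so there is $h:\mathcal F\to\mathcal E^*$ that is the identity on $N(\mathcal E)$. It remains to make $h$ the identity on all of $N(\mathcal E^*)$. Let $g$ be the restriction of $h$ to $\mathcal E^*$ and $\mathcal G=\mathcal E^*|g(N(\mathcal E^*))$. Then $\mathcal E\subseteq\mathcal G\subseteq\mathcal E^*$, so $\mathcal G\in X$, and $\mathcal G\le\mathcal E^*\le\mathcal G$, so $\mathcal G$ is maximal. By the choice of $\mathcal E^*$, $\mathcal G$ has as many nodes as $\mathcal E^*$. Hence $g$ is a permutation of the finite set $N(\mathcal E^*)$, so $g^k$ is the identity for some $k\ge1$, and $g^{k-1}\circ h$ is a retraction of $\mathcal F$ onto $\mathcal E^*$.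
\end{proof}

Types are hereditarily finite sets of the kind described in the introduction, and the only bound on the size of $\mathcal E^*$ that this proof offers is a tower whose height grows with $d$. We never use a bound on the size of a completion.

\begin{example}\label{ex:complete}
In Example~\ref{ex:run}, $\mathcal E_0$ is a $q$-completion of $\mathcal E_\Phi$: an extension not proving $q$ has no node with both $\theta$ and $R$, so it leaves the labels of $c,c'$ unchanged, and each new node can be sent to $c$ or $c'$. The node $c'$ has a label that no play creates, since every created node carries $\theta$; completeness requires it all the same. The environment $\mathcal E_0$ does not prove $R(c)$ but is not $R(c)$-complete: adding $\theta$ at $c'$ gives an environment $\mathcal E_2\nvdash R(c)$ in which $\mathcal E_0$ is dead. This $\mathcal E_2$ is $R(c)$-complete, because an extension not proving $R(c)$ leaves the label of $c$ unchanged and all new nodes can be sent to $c'$, whose label is full. As (A3) predicts, $\mathcal E_2\vdash q$.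
\end{example}

\section{Contexts and runs}\label{sec:contexts}

\emph{From here to the end of Section~\ref{sec:select} we assume $\mathcal E_\Phi\nvdash\gamma_0$.} We fix a strategy for Refuter. All complete environments that it may use are laid out in advance, in a tree.

\subsection{The tree of contexts}

The \emph{contexts} form a rooted tree. Each context $\kappa$ carries an environment $\mathcal E_\kappa$ that extends the environment of its parent. We write $N_\kappa=N(\mathcal E_\kappa)$. The tree is defined recursively.
\begin{itemize}
\item The root context $\kappa_0$ carries a $\gamma_0$-completion of $\mathcal E_\Phi$.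
\item Let $(b,\psi)$ be a move in $\mathcal E_\kappa$ whose target $\gamma$ is in $\operatorname{Comp}(\mathcal E_\kappa)$. Since $\mathcal E_\kappa\nvdash\gamma$, some premise $\varphi$ of $\psi$ has $\mathcal E_\kappa\nvdash\varphi^b$; fix one. Let $\mathcal F=\mathcal E_\kappa[\varphi,b]$, let $K$ be its chain of fresh nodes and $\beta$ its target goal, so $\mathcal F\nvdash\beta$. We call $\mathcal F,K,\beta$ the \emph{environment, chain and goal of the move} $(b,\psi)$ in $\kappa$. The \emph{new child} $\kappa(b,\psi)$ carries a $\beta$-completion of $\mathcal F$.
\item Let $\beta$ be a goal of $\mathcal E_\kappa$ with $\mathcal E_\kappa\nvdash\beta$ and $\beta\notin\operatorname{Comp}(\mathcal E_\kappa)$. Then $\mathcal E_\kappa$ is dead in some $\mathcal F'\supseteq\mathcal E_\kappa$ with $\mathcal F'\nvdash\beta$; fix one. The \emph{upgrade child} $\kappa(\beta)$ carries a $\beta$-completion of $\mathcal F'$.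
\end{itemize}
The nodes that a context adds to those of its parent are chosen different from all nodes added at other contexts. Then the union of all $N_\kappa$ is one tree of depth at most $d$, in which each $N_\kappa$ is ancestor-closed; $\preceq$, $\langle a\rangle$ and comparability refer to this tree, and Lemma~\ref{lem:goals} holds in it. The chain of a move $(b,\psi)$ in $\kappa$ is contained in $N_{\kappa(b,\psi)}$ and disjoint from $N_\kappa$.

We write $\lambda\sqsubseteq\kappa$ if $\lambda$ is $\kappa$ or an ancestor of $\kappa$, $\lambda\sqsubset\kappa$ for a proper ancestor, and $\langle\lambda\rangle=\{\kappa:\lambda\sqsubseteq\kappa\}$. We say that $\lambda$ is alive or dead in $\mathcal F$ if $\mathcal E_\lambda$ is, and alive or dead in $\kappa$ if it is so in $\mathcal E_\kappa$. By (A1), \emph{a context is dead in each of its upgrade children and in all their descendants.}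

\subsection{Steps}

A \emph{position} is a pair $(\kappa,\gamma)$ with $\gamma\in\operatorname{Comp}(\mathcal E_\kappa)$. Let $(b,\psi)$ be a move in $\mathcal E_\kappa$ with target $\gamma$, and let $\mathcal F,K,\beta$ be its environment, chain and goal. Refuter would like to retract $\mathcal F$ onto the environment of some $\lambda\sqsubseteq\kappa$. A retraction $h$ is of use only if $\mathcal E_\lambda\nvdash h(\beta)$, and Lemma~\ref{lem:hom} does not give this in general, since unprovability passes from the target of a homomorphism to its source. It does give it when $h(\beta)=\beta$, through the inclusion $\mathcal E_\lambda\subseteq\mathcal F$. So we call $\lambda\sqsubseteq\kappa$ \emph{available} if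
\[
\operatorname{loc}(\beta)\in N_\lambda\quad\text{and}\quad\lambda\text{ is alive in }\mathcal F .
\]
The move defines a \emph{step} from $(\kappa,\gamma)$ to a \emph{result}, as follows.
\begin{itemize}
\item If no context is available, the step is a \emph{descent} and its result is $(\kappa(b,\psi),\beta)$.
\item Otherwise let $\lambda$ be the available context closest to the root, the \emph{base} of the step, and fix a retraction $h:\mathcal F\to\mathcal E_\lambda$, the \emph{retraction of the step}. If $\beta\in\operatorname{Comp}(\mathcal E_\lambda)$, the step is a \emph{return} with result $(\lambda,\beta)$. Otherwise it is an \emph{upgrade} with result $(\lambda(\beta),\beta)$.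
\end{itemize}
The upgrade child $\lambda(\beta)$ exists. Indeed, let $b^*$ be the last node of $K$, or $b^*=b$ if $K$ is empty, so that $\beta=\alpha^{b^*}$ for an atom occurrence $\alpha$. The retraction fixes $\operatorname{loc}(\beta)$ and its ancestors, hence all nodes of $\beta$. So
\begin{equation}\label{eq:fix}
\beta=h(\beta)=\alpha^{h(b^*)}
\end{equation}
is a goal of $\mathcal E_\lambda$, and $\mathcal E_\lambda\nvdash\beta$ because $\mathcal E_\lambda\subseteq\mathcal F$. In all three cases the result is a position.

A \emph{run} is a finite sequence of positions $(\kappa^t,\gamma^t)$, $t=0,1,\dots$, starting at $(\kappa_0,\gamma_0)$, in which each position is the result of a step from the previous one; $\mathcal F^t\supseteq\mathcal E_{\kappa^t}$ denotes the environment of the move made at time $t$. Positions and contexts that occur on runs are \emph{reachable}.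

\begin{example}\label{ex:contexts}
Continue Example~\ref{ex:complete} with $\mathcal E_{\kappa_0}=\mathcal E_0$. At $(\kappa_0,q)$ there are two moves. The move $(c,\theta)$ has $\mathcal F=\mathcal E_0$ and goal $R(c)$; the base is $\kappa_0$, and the step is an upgrade to $(\kappa_0(R(c)),R(c))$, where we may take the environment $\mathcal E_2$ and no move is left. The move $(\varepsilon,\psi)$ creates $a$ with label $\{\chi,\theta\}$ and goal $W(a)$. Here $\kappa_0$ is alive in $\mathcal F$, but the goal sits at the fresh node $a$, so the step is a descent to $\kappa_1=\kappa_0(\varepsilon,\psi)$. An extension of $\mathcal F$ proves $W(a)$ if and only if both premises of $\chi$ are provable at $a$. The second always is, and by Example~\ref{ex:run} the first is provable if and only if some node has both $\theta$ and $R$. So adding $P$ at $a$ yields a $W(a)$-completion $\mathcal E_1$ of $\mathcal F$. At $(\kappa_1,W(a))$ the only move is $(a,\chi)$, the unprovable premise is $P(x)\to q$, the goal $q$ is located at $\varepsilon$, and the step is a return to $(\kappa_0,q)$ with retraction $a\mapsto c$. All three kinds of steps occur, and there are three reachable positions.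
\end{example}

\begin{lemma}\label{lem:steps}
Consider a step from $(\kappa,\gamma)$ with result $(\kappa^*,\beta)$.
\begin{enumerate}
\item[(a)] $\operatorname{loc}(\gamma)$ and $\operatorname{loc}(\beta)$ are comparable.
\item[(b)] $\kappa^*$ is an ancestor-or-self of $\kappa$ or a child of one.
\item[(c)] If $\kappa\notin\langle\mu\rangle$ and $\kappa^*\in\langle\mu\rangle$, then $\kappa^*=\mu$. Moreover, if $\mu=\lambda(b,\psi)$, then $\kappa=\lambda$ and the step is the descent by the move $(b,\psi)$; if $\mu=\lambda(\beta')$, then $\beta'=\beta$ and the step is an upgrade with base $\lambda$.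
\item[(d)] If the step is an upgrade, then $\kappa^*\not\sqsubseteq\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) With $b^*$ as above, $\operatorname{loc}(\gamma)\preceq b\preceq b^*$ and $\operatorname{loc}(\beta)\preceq b^*$. Part (b) holds by definition. (c) The ancestors-or-self of $\kappa$ lie outside $\langle\mu\rangle$. So the step is not a return, and $\kappa^*$ is a member of $\langle\mu\rangle$ whose parent is outside $\langle\mu\rangle$, that is, $\kappa^*=\mu$. A descent results in the new child named by its context and move, and an upgrade in the upgrade child named by its base and goal. (d) The base $\lambda$ is alive in $\mathcal F\supseteq\mathcal E_\kappa$ and dead in $\kappa^*=\lambda(\beta)$; if $\kappa^*\sqsubseteq\kappa$, this contradicts (A1).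
\end{proof}

\subsection{Two invariants and confinement}

The first invariant says that a goal located in an old environment is pursued in a younger one only if the old one is dead. It is the reason for choosing the base closest to the root.

\begin{lemma}\label{lem:inv}
If $(\kappa,\gamma)$ is reachable, $\lambda\sqsubset\kappa$ and $\operatorname{loc}(\gamma)\in N_\lambda$, then $\lambda$ is dead in $\kappa$.
\end{lemma}

\begin{proof}
The root context has no proper ancestor. Otherwise consider a step with result $(\kappa,\gamma)$ and environment $\mathcal F$. If it is a descent, then $\lambda$ is an ancestor-or-self of the source context and is not available, so it is dead in $\mathcal F\subseteq\mathcal E_\kappa$; apply (A1). Otherwise let $\mu$ be the base, so $\kappa=\mu$ or $\kappa=\mu(\gamma)$, and $\lambda\sqsubseteq\mu$. If $\lambda=\mu$, then $\kappa$ is an upgrade child of $\lambda$, in which $\lambda$ is dead. If $\lambda\sqsubset\mu$, then $\lambda$ is not available by the choice of the base, so it is dead in $\mathcal F$. As $\mu$ is alive in $\mathcal F$, (A2) shows that $\lambda$ is dead in $\mu$, hence in $\kappa$ by (A1).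
\end{proof}

The second invariant says that death is permanent as long as the run stays strictly below the dead context.

\begin{lemma}\label{lem:perm}
Consider a step from context $\kappa$ to context $\kappa^*$, both proper descendants of $\lambda$. If $\lambda$ is dead in $\kappa$, it is dead in $\kappa^*$.
\end{lemma}

\begin{proof}
By (A1), $\lambda$ is dead in the environment $\mathcal F$ of the move. In a descent, $\mathcal F\subseteq\mathcal E_{\kappa^*}$. Otherwise the base $\mu$ is alive in $\mathcal F$, so $\mu\ne\lambda$. Since $\lambda\sqsubset\kappa^*$ and $\kappa^*$ is $\mu$ or a child of $\mu$, we get $\lambda\sqsubset\mu$. By (A2) $\lambda$ is dead in $\mu$, hence in $\kappa^*$.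
\end{proof}

Together the invariants describe what happens below a context that is still alive: all activity takes place in the subtree of one fresh node. In Example~\ref{ex:contexts} this is the visit to $\kappa_1$, confined to the node $a$.

\begin{lemma}[Confinement]\label{lem:conf}
Let $(\kappa,\gamma)$ be reachable, let $\lambda\sqsubset\kappa$ be alive in $\kappa$, and let $\mu\sqsubseteq\kappa$ be the child of $\lambda$ toward $\kappa$. Then $\mu=\lambda(b,\psi)$ is a new child and the chain of $(b,\psi)$ is nonempty. If $s$ is its first node, a child of $b$, then $\operatorname{loc}(\gamma)\in\langle s\rangle$, and every move $(b',\psi')$ in $\mathcal E_\kappa$ with target $\gamma$ has its node $b'$ and its chain inside $\langle s\rangle$.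
\end{lemma}

\begin{proof}
If $\mu$ were an upgrade child, $\lambda$ would be dead in $\kappa$. So $\mu=\lambda(b,\psi)$; let $\mathcal F,K,\beta$ belong to this move. Take a run ending in $(\kappa,\gamma)$. It starts outside $\langle\mu\rangle$; let $t_0$ be the last time at which it enters $\langle\mu\rangle$. By Lemma~\ref{lem:steps}(c) the position at time $t_0$ is $(\mu,\beta)$, reached by a descent from $\lambda$. Now $\lambda$ is alive in $\mathcal F\subseteq\mathcal E_\mu\subseteq\mathcal E_\kappa$ by (A1) but was not available, so $\operatorname{loc}(\beta)\notin N_\lambda$. Hence $\operatorname{loc}(\beta)\in K\subseteq\langle s\rangle$; in particular $K\ne\emptyset$.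

From $t_0$ on, all contexts are proper descendants of $\lambda$. Since $\lambda$ is alive at the end, Lemma~\ref{lem:perm} shows that it is alive in $\kappa^t$ for all $t\ge t_0$, and then Lemma~\ref{lem:inv} shows that $\operatorname{loc}(\gamma^t)\notin N_\lambda$. A node comparable to a node of $\langle s\rangle$ either lies in $\langle s\rangle$ or is a proper ancestor of $s$, and in the second case it is $\preceq b$ and lies in $N_\lambda$. By Lemma~\ref{lem:steps}(a) and induction on $t$, all locations from $t_0$ on lie in $\langle s\rangle$. The last assertion follows from $\operatorname{loc}(\gamma)\preceq b'$.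
\end{proof}

For a reachable context $\kappa$ and $\lambda\sqsubset\kappa$ alive in $\kappa$, let $s(\lambda,\kappa)$ be the node $s$ of Lemma~\ref{lem:conf}. It depends only on the child of $\lambda$ toward $\kappa$, so it does not change when $\kappa$ is replaced by another admissible context on the same branch. It lies in $N_\kappa$, and since $s(\lambda,\kappa)\notin N_\lambda$ and $N_\lambda$ is ancestor-closed,
\begin{equation}\label{eq:disj}
\langle s(\lambda,\kappa)\rangle\cap N_\lambda=\emptyset .
\end{equation}

\section{The depth of reachable contexts}\label{sec:depth}

Let $\kappa_0\sqsubset\kappa_1\sqsubset\dots\sqsubset\kappa_r$ be the branch to a reachable context. By Lemma~\ref{lem:inv} and (A3), a node can be the location of a goal in at most $n$ of these contexts. This alone does not bound $r$, because new nodes keep appearing. What limits them is that the location moves only between comparable nodes: to pass from the subtree of one child of $a$ to the subtree of another, it must visit $a$ or an ancestor of $a$, and such visits are rationed.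

\begin{lemma}\label{lem:walk}
Let $w_1,\dots,w_k$ be nodes of a tree of depth at most $d$ such that consecutive ones are comparable. Let the sequence be partitioned into nonempty intervals, called blocks, such that every node occurs in at most $n$ blocks. Then there are at most $L=(n+1)^{d+1}-1$ blocks.
\end{lemma}

\begin{proof}
Let $f(j)=(n+1)^{j+1}-1$, so $f(0)=n$ and $f(j)=n+(n+1)f(j-1)$. We show by induction on $j$ that an interval $I$ of the sequence lying inside $\langle a\rangle$, with $\operatorname{ht}(a)=j$, meets at most $f(j)$ blocks. At most $n$ of the blocks that meet $I$ contain an occurrence of $a$ within $I$. If $j=0$, then $\langle a\rangle=\{a\}$ and there are no others. If $j>0$, the others form at most $n+1$ groups of consecutive blocks. Each group cuts out of $I$ an interval inside $\langle a\rangle\setminus\{a\}$. Nodes below different children of $a$ are incomparable, so this interval stays below one child of $a$ and meets at most $f(j-1)$ blocks. Apply the claim to the root.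
\end{proof}

A run to $\kappa_r$ does not simply move down the branch: from $\kappa_j$ it may make excursions to descendants and come back. We therefore list only the times at which the run is at a context of the branch for good reason, and use confinement to show that skipping an excursion does not destroy comparability.

\begin{lemma}\label{lem:depth}
If $\kappa_0\sqsubset\dots\sqsubset\kappa_r$ is the branch to a reachable context $\kappa_r$, then $r+1\le L$.
\end{lemma}

\begin{proof}
Take a run that ends at the first time $e$ at which its context is $\kappa_r$. For $j\le r$ let $e_j$ be the least time such that $\kappa_j\sqsubseteq\kappa^t$ for all $t\in[e_j,e]$. Then $e_0=0$, and $\kappa^{e_j}=\kappa_j$ by Lemma~\ref{lem:steps}(c). Consequently $e_r=e$ and $e_0<e_1<\dots<e_r$. For $j<r$, \emph{block $j$} is the set of times $t\in[e_j,e_{j+1})$ with $\kappa^t=\kappa_j$; it contains $e_j$. Block $r$ is $\{e_r\}$. The times in the blocks are \emph{listed}. Their locations $\operatorname{loc}(\gamma^t)$, in the order of time, form a sequence of nodes of $\mathcal E_{\kappa_r}$ partitioned into $r+1$ blocks. We verify the two hypotheses of Lemma~\ref{lem:walk}.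

\emph{Every node occurs in at most $n$ blocks.} Let $a$ be the location of $\gamma$ at a time in block $i$ and of $\gamma'$ at a time in block $j>i$. Then $a\in N_{\kappa_i}$, so $\kappa_i$ is dead in $\kappa_j$ by Lemma~\ref{lem:inv} applied to $(\kappa_j,\gamma')$. Since $\gamma\in\operatorname{Comp}(\mathcal E_{\kappa_i})$, (A3) gives $\mathcal E_{\kappa_j}\vdash\gamma$, whereas $\mathcal E_{\kappa_j}\nvdash\gamma'$. So different blocks give different goals at $a$, and Lemma~\ref{lem:goals} applies. This is the place where completeness pays off.

\emph{Exits.} We need the following claim. \emph{Let $\mu$ be a child of $\kappa_j$ and $t\in[e_j,e)$ with $\mu\sqsubseteq\kappa^t$ and $\mu\not\sqsubseteq\kappa^{t+1}$. Then the step at time $t$ has base $\kappa_j$; in particular $\kappa_j$ is alive in $\kappa^t$.} The step is not a descent, since it leaves $\langle\mu\rangle$. Its base is an ancestor-or-self of $\kappa^t$ outside $\langle\mu\rangle$, so it is $\kappa_i$ for some $i\le j$. Also $\kappa_j\sqsubseteq\kappa^{t+1}$, as $t+1\in[e_j,e]$. For a return, $\kappa^{t+1}=\kappa_i$, so $i=j$. For an upgrade with $i<j$, the context $\kappa^{t+1}$ is a child of $\kappa_i$ in $\langle\kappa_j\rangle$,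 so $\kappa^{t+1}=\kappa_j\sqsubseteq\kappa^t$, contradicting Lemma~\ref{lem:steps}(d). So $i=j$, and $\kappa_j$ is alive in $\mathcal F^t\supseteq\mathcal E_{\kappa^t}$; use (A1).

\emph{Consecutive listed locations are comparable.} Let $\tau$ be in block $j<r$. Then $\tau+1\le e_{j+1}$ and $\kappa_j\sqsubseteq\kappa^{\tau+1}$. By Lemma~\ref{lem:steps}(b), $\kappa^{\tau+1}$ is $\kappa_j$ or a child $\mu$ of $\kappa_j$.

Case 1: $\kappa^{\tau+1}=\kappa_j$. Then $\tau+1\neq e_{j+1}$, so $\tau+1$ is in block $j$, and Lemma~\ref{lem:steps}(a) applies.

Case 2: $\kappa^{\tau+1}=\mu$ and $\mu\sqsubseteq\kappa^t$ for all $t\in[\tau+1,e]$. Then $\mu\sqsubseteq\kappa_r$, so $\mu=\kappa_{j+1}$ and $e_{j+1}=\tau+1$ is listed. Again Lemma~\ref{lem:steps}(a) applies.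

Case 3: $\kappa^{\tau+1}=\mu$ and there is a first time $t_1\in(\tau+1,e]$ with $\mu\not\sqsubseteq\kappa^{t_1}$. By the claim on exits, the step at time $t_1-1$ has base $\kappa_j$, so $\operatorname{loc}(\gamma^{t_1})\in N_{\kappa_j}$, and $\kappa_j$ is alive in $\kappa^{t_1-1}$. By Lemma~\ref{lem:conf}, $\mu=\kappa_j(b,\psi)$ and $\operatorname{loc}(\gamma^{t_1-1})\in\langle s\rangle$ for a child $s\notin N_{\kappa_j}$ of $b$. The node $\operatorname{loc}(\gamma^{t_1})$ is comparable to $\operatorname{loc}(\gamma^{t_1-1})$ and lies outside $\langle s\rangle$ by \eqref{eq:disj}, so it is $\preceq b$. By Lemma~\ref{lem:steps}(c) the move at time $\tau$ was $(b,\psi)$, so $\operatorname{loc}(\gamma^\tau)\preceq b$ as well. Thus the locations at $\tau$ and $t_1$ are comparable, and it remains to see that $t_1$ is the next listed time after $\tau$.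

We have $e_{j+1}\ge t_1$: otherwise $e_{j+1}\in[\tau+1,t_1-1]$, so $\mu\sqsubseteq\kappa^{e_{j+1}}=\kappa_{j+1}$, hence $\mu=\kappa_{j+1}\sqsubseteq\kappa^{t_1}$, which is false. So the times in $[\tau+1,t_1-1]$ lie in $[e_j,e_{j+1})$, and they are not in block $j$ because their contexts lie in $\langle\mu\rangle$. They are not listed. If the step at $t_1-1$ is a return, then $\kappa^{t_1}=\kappa_j$, so $t_1\ne e_{j+1}$ and $t_1$ is in block $j$. If it is an upgrade, then $\kappa^{t_1}=\mu'$ is an upgrade child of $\kappa_j$. The run does not leave $\langle\mu'\rangle$ during $[t_1,e]$, since by the claim on exits this would need $\kappa_j$ alive in a member of $\langle\mu'\rangle$. So $\mu'=\kappa_{j+1}$ and $e_{j+1}\le t_1$, whence $t_1=e_{j+1}$ is listed.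
\end{proof}

\begin{remark}
Each context has finitely many children, so by Lemma~\ref{lem:depth} there are finitely many reachable positions. The pairs $(\mathcal E_\kappa,\gamma)$ for reachable $(\kappa,\gamma)$ already form a certificate, with inclusions and retractions as the homomorphisms. Its only defect is the size of the environments $\mathcal E_\kappa$.
\end{remark}

\section{Selecting a small certificate}\label{sec:select}

In Example~\ref{ex:contexts} the node $c'$ plays no role. We now select in each $\mathcal E_\kappa$ only the nodes that are forced upon us: those created by moves and those needed as images under retractions. Discarding nodes removes moves of Prover, so the selected part need only be closed under the moves at selected nodes.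

\subsection{The selection}

Define sets $S^t_\kappa\subseteq N_\kappa$ and sets $\mathcal P^t$ of positions in stages $t=0,1,2,\dots$. At stage $0$ all sets are empty. Stage $t+1$ consists of stage $t$ and of what the following rules add.
\begin{enumerate}
\item[(S0)] $(\kappa_0,\gamma_0)\in\mathcal P^{t+1}$ and $N(\mathcal E_\Phi)\subseteq S^{t+1}_{\kappa_0}$.
\item[(S1)] $S^t_\kappa\subseteq S^{t+1}_\mu$ for every child $\mu$ of $\kappa$.
\item[(S2)] Let $(\kappa,\gamma)\in\mathcal P^t$ and let $(b,\psi)$ be a move in $\mathcal E_\kappa$ with target $\gamma$, chain $K$ and $b\in S^t_\kappa$. Then the result $(\kappa^*,\beta)$ of the step is in $\mathcal P^{t+1}$. Moreover: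
\begin{enumerate}
\item[(S2a)] if the step is a descent, $K\subseteq S^{t+1}_{\kappa^*}$;
\item[(S2b)] if the step has base $\lambda$ and retraction $h$, then $h(S^t_\kappa\cup K)\subseteq S^{t+1}_\lambda$.
\end{enumerate}
\end{enumerate}
Let $S_\kappa=\bigcup_tS^t_\kappa$ and $\mathcal P=\bigcup_t\mathcal P^t$, and let $\mathcal C$ be the set of contexts occurring in $\mathcal P$. Each element added by a rule depends on finitely many elements of the previous stage, so the limit sets satisfy (S0)--(S2) with the superscripts deleted. In particular $S_\lambda\subseteq S_\kappa$ for $\lambda\sqsubseteq\kappa$. A \emph{selected move of $\kappa$} is a move $(b,\psi)$ in $\mathcal E_\kappa$ with $b\in S_\kappa$ whose target $\gamma$ has $(\kappa,\gamma)\in\mathcal P$. We say that $x$ \emph{enters} $S_\kappa$ at stage $t+1$ if $x\in S^{t+1}_\kappa\setminus S^t_\kappa$.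

In Example~\ref{ex:contexts}, $S_{\kappa_0}$ starts as $\{\varepsilon\}$, the descent selects $a$ in $\kappa_1$, and the return feeds $c=h(a)$ back into $S_{\kappa_0}$. This makes $(c,\theta)$ a selected move, which adds the third position and no node. The outcome is the certificate of Example~\ref{ex:cert}.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] All $S^t_\kappa$ and all $S_\kappa$ are ancestor-closed.
\item[(b)] Positions in $\mathcal P$ are reachable, and $\mathcal C$ is closed under ancestors.
\item[(c)] If $(\kappa,\gamma)\in\mathcal P$, then $\gamma$ is a goal of $\mathcal E_\kappa|S_\kappa$.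
\item[(d)] If $\kappa(b,\psi)\in\mathcal C$, then $(b,\psi)$ is a selected move of $\kappa$ and its chain is contained in $S_{\kappa(b,\psi)}$. If $\kappa(\beta)\in\mathcal C$, then $(\kappa(\beta),\beta)\in\mathcal P$ and $\operatorname{loc}(\beta)\in S_\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $t$. The sets added by (S0) and (S1) are ancestor-closed. In (S2), $S^t_\kappa\cup K$ is ancestor-closed because $b\in S^t_\kappa$, so its image under $h$ is too. In (S2a) the ancestors of $K$ outside $K$ lie in $S^t_\kappa$, which (S1) puts into $S^{t+1}_{\kappa^*}$.

(b) Induction on the stage, using Lemma~\ref{lem:steps}(b) for the second statement.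

(c) We need $\gamma=\alpha^c$ with $c\in S_\kappa$. For $\gamma_0$ take the last node of the chain $N(\mathcal E_\Phi)$. For a result $(\kappa^*,\beta)$ in (S2), $\beta=\alpha^{b^*}$ with $b^*\in S_\kappa\cup K$. In a descent $S_\kappa\cup K\subseteq S_{\kappa^*}$. Otherwise $\beta=\alpha^{h(b^*)}$ by \eqref{eq:fix}, and $h(b^*)\in S_\lambda\subseteq S_{\kappa^*}$.

(d) Let $\mu$ be the child in question, and among the positions of $\mathcal P$ with context in $\langle\mu\rangle$ take one of least stage. It was added by (S2) from a position with context outside $\langle\mu\rangle$, so Lemma~\ref{lem:steps}(c) describes the step. For $\mu=\kappa(b,\psi)$ it is the descent by $(b,\psi)$ from $\kappa$, and (S2a) applies. For $\mu=\kappa(\beta)$ it is an upgrade with base $\kappa$ and result $(\mu,\beta)$ from some context $\nu$ with chain $K$. Then $\operatorname{loc}(\beta)\preceq b^*$ lies in the ancestor-closed set $S_\nu\cup K$ and is fixed by the retraction, so (S2b) puts it into $S_\kappa$.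
\end{proof}

By (b), Lemmas~\ref{lem:conf} and~\ref{lem:depth} apply to all positions in $\mathcal P$ and contexts in $\mathcal C$; in particular $\mathcal C$ is finite. For $\kappa\in\mathcal C$ put $\mathcal S_\kappa=\mathcal E_\kappa|S_\kappa$.

\begin{lemma}\label{lem:iscert}
The set $\mathcal R=\{(\mathcal S_\kappa,\gamma):(\kappa,\gamma)\in\mathcal P\}$ is a certificate.
\end{lemma}

\begin{proof}
The set is finite, and each $\gamma$ is a goal of $\mathcal S_\kappa$ by Lemma~\ref{lem:facts}(c). Condition (i) holds by the inclusion $\mathcal E_\Phi\subseteq\mathcal S_{\kappa_0}$. For (ii), a move $(b,\psi)$ in $\mathcal S_\kappa$ with target $\gamma$ is a selected move of $\kappa$. Let $\varphi$ be the fixed premise, $\mathcal F,K,\beta$ as usual, and $(\kappa^*,\beta)\in\mathcal P$ the result. Then $\mathcal S_\kappa[\varphi,b]=\mathcal F|(S_\kappa\cup K)$. In a descent this is contained in $\mathcal S_{\kappa^*}$. Otherwise the retraction maps it into $\mathcal S_\lambda\subseteq\mathcal S_{\kappa^*}$ and fixes $\beta$.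
\end{proof}

It remains to bound $|S_\kappa|$ and $|\mathcal C|$. The difficulty is the feedback in (S2b): nodes selected in descendants of $\lambda$ are pushed back into $S_\lambda$, create new selected moves there, are inherited by all descendants through (S1), and may be pushed back again. We show that each round of feedback moves strictly deeper into the tree of nodes, and that its amount depends only on parts of the selection that are confined to subtrees of smaller height.

\subsection{Layers}

The first step transfers confinement from locations to selected nodes.

\begin{lemma}\label{lem:local}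
Let $\kappa\in\mathcal C$, let $\lambda\sqsubset\kappa$ be alive in $\kappa$, and $s=s(\lambda,\kappa)$. Then $S^t_\kappa\subseteq S^t_\lambda\cup\langle s\rangle$ for all $t$. Consequently $S^t_\kappa\cap N_\lambda\subseteq S^t_\lambda$, and
\[
S_\kappa\setminus S_\lambda=S_\kappa\setminus N_\lambda=S_\kappa\cap\langle s\rangle .
\]
\end{lemma}

\begin{proof}
We use induction on $t$, for all such $\kappa$ at once. Let $x$ enter $S_\kappa$ at stage $t+1$. The rule is not (S0), as $\kappa\ne\kappa_0$. Let $\kappa^-$ be the parent of $\kappa$. If $\kappa^-\ne\lambda$, then $\lambda\sqsubset\kappa^-\in\mathcal C$, $\lambda$ is alive in $\kappa^-$ by (A1), and $s(\lambda,\kappa^-)=s$.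

By (S1): $x\in S^t_{\kappa^-}$. If $\kappa^-=\lambda$ we are done, and otherwise the induction hypothesis for $\kappa^-$ applies.

By (S2a): $x$ is in the chain $K$ of a descent from a position $(\kappa^-,\gamma)\in\mathcal P$. If $\kappa^-=\lambda$, then $s$ is the first node of $K$. Otherwise $K\subseteq\langle s\rangle$ by Lemma~\ref{lem:conf} for $(\kappa^-,\gamma)$.

By (S2b): $x=h(y)$ with $y\in S^t_\nu\cup K$, for a step from a position with context $\nu\in\mathcal C$, base $\kappa\sqsubseteq\nu$, environment $\mathcal F$, chain $K$ and retraction $h:\mathcal F\to\mathcal E_\kappa$. By (A2) $\lambda$ is alive in $\mathcal F$, hence in $\nu$ by (A1), and $s(\lambda,\nu)=s$. By the induction hypothesis for $\nu$ and by Lemma~\ref{lem:conf}, which gives $K\subseteq\langle s\rangle$, we have $y\in S^t_\lambda$ or $y\in\langle s\rangle$. Since $h$ is the identity on $N_\kappa\supseteq N_\lambda\cup\{s\}$, accordingly $x=y\in S^t_\lambda$ or $x\in\langle s\rangle$.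

The consequences follow from \eqref{eq:disj} and $S_\lambda\subseteq S_\kappa\cap N_\lambda$.
\end{proof}

Let $\kappa\in\mathcal C$. The \emph{anchor} of $\kappa$ is the proper ancestor $\lambda$ closest to $\kappa$ that is alive in $\kappa$, if there is one. The \emph{layer} of $\kappa$ is then $T_\kappa=S_\kappa\setminus S_\lambda$ and its \emph{root} is $\rho(\kappa)=s(\lambda,\kappa)$. If $\kappa$ has no anchor, $T_\kappa=S_\kappa$ and $\rho(\kappa)=\varepsilon$. In both cases $T_\kappa\subseteq\langle\rho(\kappa)\rangle$. Layers are the units of the induction.

\begin{lemma}\label{lem:decomp}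
Let $\kappa\in\mathcal C$, let $\lambda\sqsubset\kappa$ be alive in $\kappa$, and $j=\operatorname{ht}(s(\lambda,\kappa))$. Then $S_\kappa\setminus S_\lambda$ is a union of at most $j+1$ layers $T_\nu$ with $\nu\in\mathcal C$ and $\operatorname{ht}(\rho(\nu))\le j$.
\end{lemma}

\begin{proof}
Let $\lambda=\lambda_0\sqsubset\dots\sqsubset\lambda_q$ be all contexts $\mu$ with $\lambda\sqsubseteq\mu\sqsubset\kappa$ that are alive in $\kappa$, and $\lambda_{q+1}=\kappa$. The anchor of $\lambda_{l+1}$ is $\lambda_l$: it is alive in $\lambda_{l+1}$ by (A1), and a context strictly between them that is alive in $\lambda_{l+1}$ would be alive in $\kappa$ by (A2). So $S_\kappa\setminus S_\lambda$ is the union of the layers $T_{\lambda_{l+1}}=S_{\lambda_{l+1}}\setminus S_{\lambda_l}$, $0\le l\le q$, with roots $s_l=s(\lambda_l,\kappa)$. For $l\ge1$, the child of $\lambda_l$ toward $\kappa$ is some $\lambda_l(b,\psi)\in\mathcal C$ with $s_l$ a child of $b$, and $(b,\psi)$ is a selected move of $\lambda_l$ by Lemma~\ref{lem:facts}(d). Since $\lambda_{l-1}$ is alive in $\lambda_l$, Lemma~\ref{lem:conf} gives $b\in\langle s_{l-1}\rangle$. So $j=\operatorname{ht}(s_0)>\operatorname{ht}(s_1)>\dots>\operatorname{ht}(s_q)\ge0$.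
\end{proof}

\subsection{Feedback}

Let $\mu\in\mathcal C$. Its \emph{initial set} $I_\mu$ is $N(\mathcal E_\Phi)$ if $\mu=\kappa_0$, the chain of $(b,\psi)$ if $\mu=\lambda(b,\psi)$, and $\emptyset$ if $\mu$ is an upgrade child. So $|I_{\kappa_0}|\le d+1$, and $|I_\mu|\le d$ otherwise. For $b\in N_\mu$, let $G(\mu,b)$, the set of nodes \emph{generated at $b$}, consist of all $h(y)$ such that $h$ is the retraction and $K$ the chain of a selected move of some context $\nu$, the step has base $\mu$, $y\in(S_\nu\cup K)\setminus N_\mu$, and either $\nu=\mu$ and the move is made at the node $b$, or $\nu\in\langle\mu(b,\psi)\rangle$ for some $\psi$.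

\begin{lemma}\label{lem:feedback}
Let $\mu\in\mathcal C$.
\begin{enumerate}
\item[(a)] Every $x\in S_\mu$ lies in $S_{\mu^-}$ for the parent $\mu^-$ of $\mu$, or in $I_\mu$, or in $G(\mu,b)$ for some node $b$ at which $\mu$ has a selected move.
\item[(b)] Every element of $G(\mu,b)$ is a proper descendant of $b$.
\item[(c)] Let $\operatorname{ht}(b)\le k\le d$, let $D\ge1$ be such that $|T_\nu|\le D$ for all $\nu\in\mathcal C$ with $\operatorname{ht}(\rho(\nu))\le k-1$, and put $u=(d+1)D$. Then $1+|G(\mu,b)|\le(2nu+1)^{L+2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
In a step from $\nu$ with base $\mu$, the context $\mu$ is alive in the environment of the move, hence in $\nu$ by (A1). We use this throughout.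

(a) Let $x$ enter $S_\mu$ at stage $t+1$. Rule (S1) gives the first alternative, and rules (S0) and (S2a) give the second. Under (S2b), $x=h(y)$ with $y\in S^t_\nu\cup K$ for a selected move of some $\nu$ with base $\mu$. Suppose $y\in N_\mu$. Then $y\notin K$, since $K$ is disjoint from $N_\nu\supseteq N_\mu$, and $x=y\in S^t_\nu\cap N_\mu\subseteq S^t_\mu$ by Lemma~\ref{lem:local} (trivially if $\nu=\mu$), so $x$ does not enter at stage $t+1$. Hence $y\notin N_\mu$. If $\nu=\mu$, let $b$ be the node of the move. Otherwise the child of $\mu$ toward $\nu$ has the form $\mu(b,\psi)$ by Lemma~\ref{lem:conf}; it is in $\mathcal C$, so $(b,\psi)$ is a selected move of $\mu$ by Lemma~\ref{lem:facts}(d).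

(b) The retraction $h$ fixes $b$, so it suffices to show that $y$ is a proper descendant of $b$. If $\nu=\mu$, then $y\in K$, the chain below $b$. Otherwise $s=s(\mu,\nu)$ is a child of $b$, and $y\in\langle s\rangle$ by Lemma~\ref{lem:local} if $y\in S_\nu$ and by Lemma~\ref{lem:conf} if $y\in K$.

(c) If $\operatorname{ht}(b)=0$, then $G(\mu,b)=\emptyset$ by (b). So let $1\le\operatorname{ht}(b)\le k$. The moves of $\mu$ itself at $b$ are at most $n$, and each contributes the image of its chain, so together at most $nd$ nodes.

Now fix one of the at most $n$ hypotheses $\psi$ and let $\mathcal D$ be the set of $\nu\in\mathcal C\cap\langle\mu(b,\psi)\rangle$ in which $\mu$ is alive. Only contexts in $\mathcal D$ contribute. Suppose $\mathcal D\ne\emptyset$. By Lemma~\ref{lem:facts}(b) and (A1), $\mathcal D$ is a tree with root $\mu(b,\psi)$. All $\nu\in\mathcal D$ have the same $s=s(\mu,\nu)$, a child of $b$, so $\operatorname{ht}(s)\le k-1$. Put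
\[
U(\nu)=S_\nu\setminus N_\mu=S_\nu\setminus S_\mu=S_\nu\cap\langle s\rangle
\]
(Lemma~\ref{lem:local}). By Lemma~\ref{lem:decomp}, $|U(\nu)|\le kD\le u$.

Every selected move $(b',\psi')$ of $\nu\in\mathcal D$ has $b'\in S_\nu\cap\langle s\rangle=U(\nu)$ by Lemma~\ref{lem:conf}, so $\nu$ has at most $nu$ selected moves. By Lemma~\ref{lem:facts}(d) it has at most $nu$ new children in $\mathcal D$. If an upgrade child $\nu(\beta')$ is in $\mathcal D$, then $\operatorname{loc}(\beta')\in S_\nu$ and $(\nu(\beta'),\beta')\in\mathcal P$ by Lemma~\ref{lem:facts}(d), and $\operatorname{loc}(\beta')\in\langle s\rangle$ by Lemma~\ref{lem:conf} applied to this position. So $\operatorname{loc}(\beta')\in U(\nu)$, and by Lemma~\ref{lem:goals} there are at most $nu$ such children. Thus $\mathcal D$ has branching at most $2nu$ and, by Lemma~\ref{lem:depth}, branches with at most $L$ elements, so $|\mathcal D|\le\sum_{i<L}(2nu)^i\le(2nu+1)^L$.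

Each selected move of $\nu\in\mathcal D$ contributes images of elements of $U(\nu)\cup K$, at most $u+d\le2u$ nodes. Altogether
\[
1+|G(\mu,b)|\le 1+nd+n\,(2nu+1)^L\cdot nu\cdot 2u\le(2nu+1)^L\,(1+nd+2n^2u^2)\le(2nu+1)^{L+2},
\]
because $(2nu+1)^2=1+4nu+4n^2u^2$ and $d\le u$.
\end{proof}

\subsection{The size of layers}

\begin{proposition}\label{prop:layer}
Put $D(-1)=1$ and, for $0\le k\le d$, $u_k=(d+1)D(k-1)$ and $D(k)=(2nu_k+1)^{(d+1)(L+2)L}$. If $\kappa\in\mathcal C$ and $\operatorname{ht}(\rho(\kappa))\le k$, then $|T_\kappa|\le D(k)$.
\end{proposition}

\begin{proof}
Induction on $k$. Let $\rho=\rho(\kappa)$ and $u=u_k$. If $\kappa$ has an anchor $\lambda$, let $S^-=S_\lambda$ and let $\mu_1\sqsubset\dots\sqsubset\mu_p=\kappa$ be the part of the branch to $\kappa$ after $\lambda$. Otherwise let $S^-=\emptyset$ and let $\mu_1=\kappa_0\sqsubset\dots\sqsubset\mu_p=\kappa$ be the whole branch. By Lemma~\ref{lem:depth}, $p\le L$. Put $W_j=S_{\mu_j}\setminus S^-$, so that $W_1\subseteq\dots\subseteq W_p=T_\kappa$. These sets are nonempty, since $\rho\in W_1$: with an anchor, $\rho$ is the first node of the chain creating $\mu_1$, which lies in $S_{\mu_1}$ by Lemma~\ref{lem:facts}(d) and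 outside $N_\lambda$; without one, $\rho=\varepsilon\in S_{\kappa_0}$.

Fix $j$ and put $B_j=W_j\cap(W_{j-1}\cup I_{\mu_j})$, with $W_0=\emptyset$. Let $x\in W_j\setminus B_j$. Then $x$ is not in $S_{\mu^-}$ for the parent $\mu^-$ of $\mu_j$: for $j>1$ it would lie in $W_{j-1}$, and for $j=1$ the parent is $\lambda$ or does not exist. By Lemma~\ref{lem:feedback}(a),(b), $x\in G(\mu_j,b)$ for a proper ancestor $b$ of $x$ at which $\mu_j$ has a selected move; in particular $b\in S_{\mu_j}$. We claim $b\in W_j\cap\langle\rho\rangle$. Without an anchor this is trivial. With an anchor, $\lambda$ is alive in $\mu_j$ by (A1) and $s(\lambda,\mu_j)=\rho$, so $b\in\langle\rho\rangle$ by Lemma~\ref{lem:conf} and $b\notin S_\lambda$ by \eqref{eq:disj}. Hence $\operatorname{ht}(b)\le k$, and Lemma~\ref{lem:feedback}(c) with $D=D(k-1)$ gives $|G(\mu_j,b)|\le Q$, where $1+Q=(2nu+1)^{L+2}$.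

Passing from $x$ to $b$ decreases the depth, so after at most $d$ such passages we reach an element of $B_j$. Therefore $|W_j|\le|B_j|\sum_{i\le d}Q^i\le|B_j|(1+Q)^d$. Here $|B_1|\le d+1$, and $|B_j|\le|W_{j-1}|+d\le(d+1)|W_{j-1}|$ for $j>1$. Using $d+1\le 2nu+1$,
\[
|T_\kappa|=|W_p|\le\bigl((d+1)(1+Q)^d\bigr)^L\le(2nu+1)^{(d(L+2)+1)L}\le D(k).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:small}]
By Lemma~\ref{lem:iscert} it suffices to bound the size of $\mathcal R$. Logarithms are to base $2$.

\emph{The number $D(d)$.} Since $d+1\le n$, we have $2nu_k+1\le 3n^2D(k-1)$. Put $x_k=\log(3n^2D(k))$ and $A=(d+1)(L+2)L+1$. Then $\log D(k)\le(A-1)x_{k-1}$ and $\log(3n^2)\le x_{k-1}$, so $x_k\le Ax_{k-1}$ and $x_d\le A^{d+1}\log(3n^2)$. Now $(L+2)L=(L+1)^2-1$ gives $A\le(d+1)(n+1)^{2d+2}\le(n+1)^{2d+3}$, and $\log(3n^2)\le2\log(2n)\le 2n\le(n+1)^2$. So $x_d\le(n+1)^{(2d+3)(d+1)+2}$.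

\emph{Nodes.} We claim $|S_\kappa|\le(d+1)D(d)$ for $\kappa\in\mathcal C$. By Proposition~\ref{prop:layer} every layer has at most $D(d)$ nodes. If no proper ancestor of $\kappa$ is alive in $\kappa$, then $S_\kappa=T_\kappa$. Otherwise let $\lambda$ be the one closest to the root. By (A2) $\lambda$ has no anchor, so $S_\lambda=T_\lambda$, and by Lemma~\ref{lem:decomp} $S_\kappa\setminus S_\lambda$ is a union of at most $d$ layers, since $s(\lambda,\kappa)\neq\varepsilon$ has height at most $d-1$.

\emph{Pairs.} By Lemmas~\ref{lem:facts}(d) and~\ref{lem:goals}, each context in $\mathcal C$ has at most $2n(d+1)D(d)$ children in $\mathcal C$. By Lemma~\ref{lem:depth}, $|\mathcal C|\le(2n(d+1)D(d)+1)^L\le 2^{Lx_d}$. Each $\mathcal S_\kappa$ has at most $n|S_\kappa|\le 2^{x_d}$ goals, so $|\mathcal R|\le2^{(L+1)x_d}$.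

Finally $(L+1)x_d\le(n+1)^{(2d+4)(d+1)+2}\le(n+1)^{6(d+1)^2}$, so both $|\mathcal R|$ and all $|S_\kappa|$ are at most $M$.
\end{proof}

This completes the proof of Theorem~\ref{thm:upper}.

\section{Completeness results and fixed quantifier depth}\label{sec:fixed}

Part (i) of Theorem~\ref{thm:complete} is Theorem~\ref{thm:upper} together with the hardness result from \cite{HPQ}. For part (ii), membership in co-NEXPTIME follows from Theorem~\ref{thm:upper}, whose bound is $2^{(n+1)^{O(1)}}$ for fixed $d$. It remains to prove hardness for depth $1$ and arity at most $1$.

We reduce from the complement of the following NEXPTIME-complete tiling problem \cite{vEB}. Given $m$ in unary, tiles $1,\dots,t$ and relations $\mathsf H,\mathsf V\subseteq\{1,\dots,t\}^2$, is there a \emph{tiling}, that is, a map $\tau:\{0,\dots,2^m-1\}^2\to\{1,\dots,t\}$ with $\tau(0,0)=1$, $(\tau(v),\tau(v+(1,0)))\in\mathsf H$ and $(\tau(v),\tau(v+(0,1)))\in\mathsf V$ whenever these are defined? The elements of $\{0,\dots,2^m-1\}^2$ are \emph{addresses}, written with $2m$ bits: bits $1,\dots,m$ code the first coordinate and bits $m+1,\dots,2m$ the second, least significant first.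

\subsection{The sentence}

The sentence lets Prover create a node, choose the bits of its address, and ask Refuter for a tile. After doing this for all addresses, Prover points out a violation. An atom can mention only one of the created nodes, so two addresses cannot be compared directly. Instead Prover marks one node by $A$ and one by $B$, and nullary atoms $a^\epsilon_l$, $b^\epsilon_l$ report the bits of the marked nodes to the root.

The unary predicates are $Z_l,O_l$ (bit $l$ is $0$, respectively $1$), $T_i$ (the tile is $i$), $w_l$, $A$ and $B$; all other atoms are nullary. A \emph{check} is a triple $c=(X,i,j)$ with $X\in\{\mathsf H,\mathsf V\}$ and $(i,j)\notin X$. The list $\mathrm{Prog}(y)$ consists of: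
\begin{enumerate}
\item[(P1)] $(Z_l(y)\to w_{l+1}(y))\to w_l(y)$ and $(O_l(y)\to w_{l+1}(y))\to w_l(y)$ for $1\le l\le2m$;
\item[(P2)] $(T_1(y)\to q)\to\dots\to(T_t(y)\to q)\to w_{2m+1}(y)$;
\item[(P3)] $T_i(y)\to Z_1(y)\to\dots\to Z_{2m}(y)\to q$ for $i\ne1$;
\item[(P4)] $T_i(y)\to(A(y)\to g'_c)\to g_c$ and $T_j(y)\to(B(y)\to r_X)\to g'_c$ for each check $c=(X,i,j)$;
\item[(P5)] $A(y)\to Z_l(y)\to a_l^0$, $A(y)\to O_l(y)\to a_l^1$, $B(y)\to Z_l(y)\to b_l^0$ and $B(y)\to O_l(y)\to b_l^1$ for $1\le l\le 2m$.
\end{enumerate}
The list $\mathrm{Rules}$ consists of:
\begin{enumerate}
\item[(R1)] $\bigl(\forall y\,(\mathrm{Prog}(y)\to w_1(y))\bigr)\to q$;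
\item[(R2)] $g_c\to q$ for each check $c$;
\item[(R3)] $a_l^0\to b_l^0\to e_l$ and $a_l^1\to b_l^1\to e_l$ for $1\le l\le2m$;
\item[(R4)] for each $p$ with $1\le p\le m$, the formula with target $r_{\mathsf H}$ and premises $a_l^1,b_l^0$ for $l<p$, then $a_p^0,b_p^1$, and $e_l$ for $p<l\le2m$;
\item[(R5)] for each $p$ with $m<p\le2m$, the formula with target $r_{\mathsf V}$ and premises $a_l^1,b_l^0$ for $m<l<p$, then $a_p^0,b_p^1$, and $e_l$ for $l\le m$ and for $p<l\le2m$.
\end{enumerate}
Here ``$\mathrm{Prog}(y)\to$'' and ``$\mathrm{Rules}\to$'' abbreviate iterated implications. The sentence is $\Phi=\mathrm{Rules}\to q$. It is positive, has quantifier depth $1$ and arities at most $1$, and is computable in polynomial time. The environment $\mathcal E_\Phi$ is the root labeled with $\mathrm{Rules}$, and $\gamma_0=q$. Besides $\mathrm{Rules}$ and $\mathrm{Prog}$, the hypotheses of $\Phi$ are the atoms $Z_l(y),O_l(y),T_i(y),A(y),B(y)$ on the spines of the premises in (P1), (P2) and (P4). No other hypothesis has a target with one of these predicates. Hence: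
\begin{equation}\label{eq:atoms}
\text{an atom }Z_l(z),\ O_l(z),\ T_i(z),\ A(z)\text{ or }B(z)\text{ is derivable if and only if it is in the label of }z.
\end{equation}

For a map $\tau$ from a set of addresses to tiles, let $\mathcal E_\tau$ be the extension of $\mathcal E_\Phi$ that has, for each address $v$ in the domain of $\tau$, a child $v$ of the root whose label consists of $\mathrm{Prog}$, the bits of $v$ (one of $Z_l,O_l$ for each $l$), and $T_{\tau(v)}$. For addresses $v,u$ in the domain let $\mathcal E_\tau^{v,u}$ be $\mathcal E_\tau$ with $A$ added at $v$ and $B$ added at $u$.

\begin{lemma}\label{lem:succ}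
$\mathcal E_\tau^{v,u}\vdash r_{\mathsf H}$ if and only if $u=v+(1,0)$, and $\mathcal E_\tau^{v,u}\vdash r_{\mathsf V}$ if and only if $u=v+(0,1)$.
\end{lemma}

\begin{proof}
All premises in (P5) and (R3)--(R5) are atoms, so the environment does not change during a derivation of $r_X$. By \eqref{eq:atoms} and (P5), $a_l^\epsilon$ is derivable if and only if bit $l$ of $v$ is $\epsilon$, and $b_l^\epsilon$ if and only if bit $l$ of $u$ is $\epsilon$. By (R3), $e_l$ is derivable if and only if these bits agree. The premises of the $p$-th formula in (R4) then say: the bits below $p$ are $1$ in $v$ and $0$ in $u$, bit $p$ is $0$ in $v$ and $1$ in $u$, and all higher bits, including the second coordinate, agree. This holds for some $p\le m$ exactly when $u=v+(1,0)$, by the rule for adding $1$ in binary. The formulas (R5) say the same with the roles of the two coordinates exchanged.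
\end{proof}

\subsection{Correctness of the reduction}

\begin{lemma}\label{lem:notiling}
If there is no tiling, then $\Phi$ is provable.
\end{lemma}

\begin{proof}
We show $\mathcal E_\tau\vdash q$ for every partial map $\tau$, by induction on the number of addresses outside its domain. For the empty map this is $\mathcal E_\Phi\vdash\gamma_0$, and Lemma~\ref{lem:adequate} applies.

Let $\tau$ be total; it is not a tiling. If $\tau(0,0)=i\ne1$, the formula (P3) for $i$ at the node $(0,0)$ derives $q$. Otherwise there are $X\in\{\mathsf H,\mathsf V\}$ and addresses $v,u$, with $u=v+(1,0)$ if $X=\mathsf H$ and $u=v+(0,1)$ if $X=\mathsf V$, such that $c=(X,\tau(v),\tau(u))$ is a check. Use (R2) for $c$. Derive $g_c$ by the first formula of (P4) at $v$, which adds $A$ at $v$ and leaves the goal $g'_c$. Derive $g'_c$ by the second formula of (P4) at $u$, which adds $B$ at $u$ and leaves the goal $r_X$ in $\mathcal E_\tau^{v,u}$. It is derivable by Lemma~\ref{lem:succ}.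

Let $v$ be outside the domain of $\tau$. Use (R1), which creates a node $y$ with label $\mathrm{Prog}$ and goal $w_1(y)$. For $l=1,\dots,2m$ use the formula of (P1) that adds bit $l$ of $v$ to the label of $y$, reaching the goal $w_{2m+1}(y)$. Use (P2). Its $i$-th premise adds $T_i$ at $y$ and has goal $q$, in an environment isomorphic to $\mathcal E_{\tau'}$ for the extension $\tau'$ of $\tau$ with $\tau'(v)=i$. The induction hypothesis applies to each $i$.
\end{proof}

\begin{lemma}\label{lem:tiling}
If $\tau$ is a tiling, then $\Phi$ is not provable.
\end{lemma}

\begin{proof}
Since $\mathcal E_\Phi\subseteq\mathcal E_\tau$, it suffices by Lemmas~\ref{lem:hom} and~\ref{lem:adequate} to show $\mathcal E_\tau\nvdash q$. Refuter answers each request for a tile according to $\tau$ and folds the new node onto the node of its address. Consider the statements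
\begin{itemize}
\item $(q)$: $\mathcal E_\tau\vdash q$;
\item $(w_k)$, for $1\le k\le2m+1$: $\mathcal E\vdash w_k(y)$ for some $\mathcal E$ obtained from $\mathcal E_\tau$ by adding a child $y$ of the root labeled with $\mathrm{Prog}$ and exactly one of $Z_l,O_l$ for each $l<k$.
\end{itemize}
Suppose one of them holds, and among all their derivations take one of least height. We go through its possible first moves.

For $(w_k)$ with $k\le2m$, the move uses a formula of (P1) at $y$, and its premise has a lower derivation witnessing $(w_{k+1})$. For $(w_{2m+1})$, the move uses (P2) at $y$. The bits of $y$ define an address $v$. The premise $T_{\tau(v)}(y)\to q$ has a lower derivation of $q$ in $\mathcal E$ with $T_{\tau(v)}$ added at $y$. The map sending $y$ to $v$ and fixing all other nodes is a homomorphism from this environment to $\mathcal E_\tau$, so Lemma~\ref{lem:hom} gives a lower derivation witnessing $(q)$. Both cases contradict minimality.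

For $(q)$, the hypotheses with target $q$ are (R1), (P3) and (R2). With (R1), the premise has a lower derivation witnessing $(w_1)$. With (P3) for $i\ne1$ at a node $v$, \eqref{eq:atoms} gives $v=(0,0)$ and $\tau(0,0)=i\ne1$, which is false. With (R2) for $c=(X,i,j)$, the goal $g_c$ is derived by the first formula of (P4) at a node $v$, so $\tau(v)=i$ by \eqref{eq:atoms}, and $g'_c$ is derivable after adding $A$ at $v$. This derivation uses the second formula of (P4) at a node $u$, so $\tau(u)=j$ and $\mathcal E_\tau^{v,u}\vdash r_X$. By Lemma~\ref{lem:succ}, $u$ is the neighbor of $v$ in the direction of $X$, and $(i,j)\in X$ because $\tau$ is a tiling. This contradicts the definition of a check.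
\end{proof}

By Lemmas~\ref{lem:notiling} and~\ref{lem:tiling}, $\Phi$ is provable if and only if there is no tiling. So provability of positive sentences of depth $1$ with predicates of arity at most $1$ is co-NEXPTIME-hard, and the proof of Theorem~\ref{thm:complete} is complete.

\begin{thebibliography}{9}

\bibitem{HPQ}
\emph{How Hard Is Positive Quantification?},
\texttt{https://www.mimuw.edu.pl/\%7Ealx/positive2conexp.pdf}.

\bibitem{vEB}
van Emde Boas, \emph{The convenience of tilings}, 1997.

\end{thebibliography}
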